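\title{Large radial solutions of $\Delta^m u=|u|^p$ and the directions they miss}

\begin{abstract}
A radial solution of $\Delta^m u=|u|^p$ in the unit ball of $\mathbb R^N$ is called large if it tends to infinity at the boundary. Such a solution is determined by its center values $u(0),\Delta u(0),\dots,\Delta^{m-1}u(0)$, and the scaling of the equation projects the set of these vectors into the sphere $S^{m-1}$. It has been conjectured that in the critical and supercritical cases the projection misses exactly one point. We show that this is false: for every $m\ge12$ there are supercritical pairs $(N,p)$ for which the missed set contains an embedded disc of dimension at least $2$, and for every $p>1$ this happens once $m$ and then $N$ are large. The missed points correspond to global radial solutions, which we construct by perturbation from the limit $N\to\infty$, where the equation becomes an ordinary differential equation of order $m$ with an explicit solution. We also show that the conjectured conclusion holds for $m=3$, for $m=4$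 and $N\le40$, for $2m<N\le 2m+4$, and in the critical case.
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $m,N\in\mathbb N$ and $p\in(1,\infty)$, let $B$ be the open unit ball of $\mathbb R^N$, and consider the polyharmonic equation
\begin{equation}\label{eq:main}
\Delta^m u=|u|^p .
\end{equation}
Solutions are functions of class $C^{2m}$. A radial solution $u$ of \eqref{eq:main} on $B$ is \emph{large} if $u(x)\to\infty$ as $|x|\to1$. For radial functions \eqref{eq:main} is an ordinary differential equation of order $2m$ in $r=|x|$, singular at $r=0$, and regularity at the origin leaves $m$ free data. For each $\mathbf a=(a_0,\dots,a_{m-1})\in\mathbb R^m$ there is exactly one maximal radial solution $u_{\mathbf a}$ with $\Delta^ku_{\mathbf a}(0)=a_k$ for $k<m$; it lives on a ball of radius $R(\mathbf a)\in(0,\infty]$ (Lemma~\ref{lem:ivp}). The large radial solutions are therefore parametrized by the set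
\[
\mathcal H=\bigl\{(u(0),\Delta u(0),\dots,\Delta^{m-1}u(0)) : u\text{ is a large radial solution of \eqref{eq:main} on }B\bigr\}\subset\mathbb R^m\setminus\{0\},
\]
and we ask for the shape of $\mathcal H$.

Put $\alpha=\frac{2m}{p-1}$. Equation \eqref{eq:main} is invariant under $u\mapsto\lambda^\alpha u(\lambda\,\cdot)$, $\lambda>0$, which acts on center values by
\[
D_\lambda\mathbf a=(\lambda^{\alpha}a_0,\lambda^{\alpha+2}a_1,\dots,\lambda^{\alpha+2(m-1)}a_{m-1}),\qquad R(D_\lambda\mathbf a)=R(\mathbf a)/\lambda .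
\]
For $\mathbf a\ne0$ the norm $|D_\lambda\mathbf a|$ increases strictly from $0$ to $\infty$, so the orbit of $\mathbf a$ meets the unit sphere $S^{m-1}\subset\mathbb R^m$ in one point $\pi(\mathbf a)$. The map $\pi:\mathbb R^m\setminus\{0\}\to S^{m-1}$ is the \emph{scaling-projection}, and we call the points of $S^{m-1}$ \emph{directions}. A solution that ceases to exist at a finite radius can be rescaled, in exactly one way, so that this radius is $1$; a solution that exists on all of $\mathbb R^N$ cannot. So the decisive object is the set of \emph{global directions}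
\[
G=\{\xi\in S^{m-1}:R(\xi)=\infty\}.
\]
Indeed $\pi|_{\mathcal H}$ is a homeomorphism onto $S^{m-1}\setminus G$ (Proposition~\ref{prop:structure}), and the points of $G$ are the nontrivial global radial solutions of \eqref{eq:main} up to scaling.

Equation \eqref{eq:main} is \emph{subcritical} if $N\le2m$, or $N>2m$ and $p<\frac{N+2m}{N-2m}$; \emph{critical} if $N>2m$ and $p=\frac{N+2m}{N-2m}$; \emph{supercritical} if $N>2m$ and $p>\frac{N+2m}{N-2m}$. Let
\[
\mathcal O=\{\mathbf a\in\mathbb R^m:(-1)^{m+k}a_k>0\ \text{ for }k=0,\dots,m-1\}.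
\]
The following is known. For every $m$, in the subcritical case $\mathcal H$ is compact and $\pi|_{\mathcal H}$ is a homeomorphism onto the full sphere $S^{m-1}$. In the critical case $\mathcal H$ is not a full sphere, and it is unbounded if $m\ge2$. For $m=1$ and $m=2$, in the critical and supercritical cases $\pi|_{\mathcal H}$ is a homeomorphism onto $S^{m-1}\setminus\{\xi\}$ for a single point $\xi\in S^{m-1}\cap\mathcal O$. The following conjecture comes from \cite{large}.

\medskip
\noindent\textbf{Conjecture.} \emph{For every $m\in\mathbb N$, if \eqref{eq:main} is critical or supercritical, then $\mathcal H$ is a punctured $(m-1)$-sphere: $\pi|_{\mathcal H}$ is a homeomorphism onto $S^{m-1}$ minus a single point, and this point lies in $\mathcal O$.}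
\medskip

In terms of $G$, the conjecture says that there is exactly one nontrivial global radial solution up to scaling. For $m=1$ the sphere is $\{\pm1\}$ and $S^0\cap\mathcal O=\{-1\}$, so there is a single candidate. For $m\ge2$ the candidates fill the $(m-1)$-dimensional set $S^{m-1}\cap\mathcal O$, and a global solution must keep the signs $(-1)^{m+k}\Delta^ku>0$ for all $r$ (Lemma~\ref{lem:signs}). A topological shooting argument produces at least one such direction (Section~\ref{sec:existence}). It balances $m$ competing sign changes by means of $m-1$ parameters, and a count of this kind suggests an isolated solution.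

\subsection{Results}

The count fails when $m$ is large, and the failure is governed by a polynomial. Put
\[
\gamma=\frac\alpha2=\frac m{p-1},\qquad P(x)=x(x+1)\cdots(x+m-1),
\]
so that $p=\frac{\gamma+m}\gamma$, and let $\nu=\nu(m,p)$ be the number of complex roots, counted with multiplicity, of
\begin{equation}\label{eq:char}
P(x)=p\,P(\gamma)
\end{equation}
with $\operatorname{Re}x>\gamma$. Since $P(\gamma+1)=P(\gamma)\frac{\gamma+m}\gamma=pP(\gamma)$, always $\nu\ge1$.

\begin{theorem}\label{thm:discs}
Let $m\ge2$ and $p>1$. There is $N_0(m,p)$ such that for all $N\ge N_0$ equation \eqref{eq:main} is supercritical and $G\subset S^{m-1}\setminus\pi(\mathcal H)$ contains a $C^1$-embedded disc of dimension $\nu-1$ that lies in $\mathcal O$.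
\end{theorem}

\begin{theorem}\label{thm:roots}
\begin{enumerate}
\item[(i)] For every $m\ge12$ there is $p_0(m)$ such that $\nu(m,p)\ge3$ for all $p\ge p_0(m)$.
\item[(ii)] For every $p>1$ and $K\in\mathbb N$ there is $m_0$ such that $\nu(m,p)\ge2K+1$ for all $m\ge m_0$.
\end{enumerate}
\end{theorem}

Together these two theorems give the following.

\begin{corollary}\label{cor:false}
The conjecture is false. For every $m\ge12$ there are supercritical pairs $(N,p)$ for which $S^{m-1}\setminus\pi(\mathcal H)$ contains an embedded disc of dimension at least $2$. For every $p>1$ this happens for all $m\ge m_0(p)$ and $N\ge N_0(m,p)$, and the dimension of the disc can be made arbitrarily large by taking $m$ large.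
\end{corollary}

\begin{theorem}\label{thm:positive}
Let $m\ge2$ and let \eqref{eq:main} be critical or supercritical. Assume one of
\[
\text{\rm(a) } m=3;\qquad \text{\rm(b) } 2m<N\le2m+4;\qquad \text{\rm(c) } m=4,\ N\le40;\qquad \text{\rm(d) } p=\tfrac{N+2m}{N-2m}.
\]
Then $G=\{\xi\}$ with $\xi\in\mathcal O$, and $\pi|_{\mathcal H}$ is a homeomorphism onto $S^{m-1}\setminus\{\xi\}$.
\end{theorem}

We do not settle the remaining supercritical cases with $4\le m\le11$, and we do not give a complete list of the pairs $(N,p)$ for $m\ge12$. Corollary~\ref{cor:false} refutes the conjecture in the sense in which it is posed, under the scaling-projection. We claim nothing about whether, in the counterexamples, $\mathcal H$ could be homeomorphic to a punctured sphere by some other map.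

Section~\ref{sec:radial} reduces the study of $\mathcal H$ to that of $G$. Section~\ref{sec:limit} explains where \eqref{eq:char} comes from and proves Theorem~\ref{thm:roots}; Section~\ref{sec:construction} proves Theorem~\ref{thm:discs}. Sections~\ref{sec:existence} and~\ref{sec:uniqueness} prove the existence and uniqueness parts of Theorem~\ref{thm:positive} and can be read right after Section~\ref{sec:radial}. From now on $m\ge2$.

\section{Blow-up radius and global directions}\label{sec:radial}

\subsection{The initial value problem}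

For a radial function, $\Delta f=r^{1-N}(r^{N-1}f')'$. For $f$ continuous on $[0,R)$ put
\[
Kf(r)=\int_0^r\rho^{1-N}\int_0^\rho\tau^{N-1}f(\tau)\,d\tau\,d\rho .
\]
Then $(Kf)'(r)/r$ and $(Kf)''(r)=f(r)-(N-1)(Kf)'(r)/r$ both tend to $f(0)/N$ as $r\to0$, so $Kf(|x|)$ is a $C^2$ function of $x$, with Laplacian $f(|x|)$ and value $0$ at the origin. A radial solution $u$ of \eqref{eq:main} with center values $\mathbf a$ gives functions $U_k=\Delta^ku$ that satisfy
\begin{equation}\label{eq:system}
U_k=a_k+KU_{k+1}\quad(0\le k<m),\qquad U_m=|U_0|^p .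
\end{equation}
Conversely, let $U_0,\dots,U_{m-1}$ be continuous and satisfy \eqref{eq:system}. Each $U_k$ is $C^2$ as a function of $x$, with $\Delta U_k=U_{k+1}$. Recall the interior Schauder estimate: if $w\in C^2$ and $\Delta w\in C^{l,\sigma}_{\rm loc}$ with $0<\sigma<1$, then $w\in C^{l+2,\sigma}_{\rm loc}$. Since $t\mapsto|t|^p$ is $C^1$, we have $U_m\in C^{0,\sigma}_{\rm loc}$, and going down the chain gives $U_0\in C^{2m,\sigma}_{\rm loc}$. Thus $U_0$ is a classical solution, and \eqref{eq:system} is equivalent to \eqref{eq:main} for radial functions. If $U_0$ has no zero, then $U_m$ is as smooth as $U_0$, and repeating the argument gives $U_0\in C^\infty$.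

\begin{lemma}\label{lem:ivp}
For each $\mathbf a\in\mathbb R^m$ the system \eqref{eq:system} has a unique maximal solution, defined on $[0,R(\mathbf a))$. If $R(\mathbf a)<\infty$, then $(U_0,\dots,U_{m-1})$ is unbounded. If $r_1<R(\mathbf a)$, then $R>r_1$ near $\mathbf a$, and $U_k$, $U_k'$ $(k<m)$ depend continuously on the data, uniformly on $[0,r_1]$. In particular $R$ is lower semicontinuous.
\end{lemma}

\begin{proof}
Since $(\tau/\rho)^{N-1}\le1$, we have $|Kf(r)|\le r\int_0^r|f|$ and $|(Kf)'(r)|\le\int_0^r|f|$. As $|t|^p$ is locally Lipschitz, Picard iteration solves \eqref{eq:system} uniquely on a short interval $[0,r_0]$. For $r>0$ the pairs $(U_k,U_k')$ solve a first-order system with $C^1$ right-hand side, so the solution extends uniquely as long as it is bounded; and if the $U_k$ are bounded on a finite interval, so are the $U_k'$. Let $r_1<R(\mathbf a)$, $\Lambda=1+\max_{[0,r_1]}|U_0|$, $L=\max(1,p\Lambda^{p-1})$, and let $\tilde U$ be the solution with data $\tilde{\mathbf a}$. As long as $|\tilde U_0|\le\Lambda$ and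 $r\le r_1$, the function $e=\max_{k<m}|U_k-\tilde U_k|$ satisfies $e(r)\le|\mathbf a-\tilde{\mathbf a}|+Lr_1\int_0^re$, so $e\le|\mathbf a-\tilde{\mathbf a}|\exp(Lr_1^2)$ by Gronwall's inequality. If this bound is below $1$, the condition $|\tilde U_0|\le\Lambda$ persists up to $r_1$. Finally $|U_k'-\tilde U_k'|\le L\int_0^re$.
\end{proof}

We also record that $\pi$ is a submersion.

\begin{lemma}\label{lem:pi}
The map $\pi$ is smooth, and $d\pi$ has one-dimensional kernel at every point.
\end{lemma}

\begin{proof}
The map $\Phi(\lambda,\xi)=D_\lambda\xi$ is a smooth bijection $(0,\infty)\times S^{m-1}\to\mathbb R^m\setminus\{0\}$. With $E=\operatorname{diag}(\alpha,\alpha+2,\dots,\alpha+2(m-1))$, its differential is $(\dot\lambda,\dot\xi)\mapsto D_\lambda(\dot\xi+\frac{\dot\lambda}\lambda E\xi)$. This is injective, because $\langle E\xi,\xi\rangle>0$ shows that $E\xi$ is not tangent to the sphere at $\xi$. So $\Phi$ is a diffeomorphism, and $\pi$ is the second component of $\Phi^{-1}$.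
\end{proof}

\subsection{Blow-up}

Lower semicontinuity of $R$ is a soft fact. To see that $R$ is continuous where it is finite, we need a condition at a single radius $r_0$ that is stable under perturbation of the data and forces blow-up soon after $r_0$. Superlinearity provides it: once everything is nonnegative, $u$ doubles on intervals whose lengths form a geometric series.

\begin{lemma}\label{lem:blowup}
There is $C_*=C_*(m,N,p)$ with the following property. If $U_k(r_0)\ge0$ and $U_k'(r_0)\ge0$ for all $k<m$, $U_0(r_0)\ge M>0$ and $C_*M^{-1/\alpha}\le r_0<R$, then $R\le r_0+C_*M^{-1/\alpha}$.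
\end{lemma}

\begin{proof}
Since $(r^{N-1}U_k')'=r^{N-1}U_{k+1}$ and $U_m\ge0$, descending induction on $k$ shows that $U_k,U_k'\ge0$ on $[r_0,R)$. Let $r_0\le\sigma\le r\le2r_0$ with $r<R$. For $\sigma\le\tau\le\rho\le r$ we have $(\tau/\rho)^{N-1}\ge2^{1-N}$, so $U_k'(\rho)\ge2^{1-N}\int_\sigma^\rho U_{k+1}$ and $U_k(r)\ge2^{1-N}\int_\sigma^r(r-\tau)U_{k+1}(\tau)\,d\tau$. As $U_0$ is nondecreasing, $U_m\ge U_0(\sigma)^p$ on $[\sigma,R)$, and $m$ iterations give
\[
U_0(r)\ge\kappa\,(r-\sigma)^{2m}U_0(\sigma)^p,\qquad\kappa=2^{m(1-N)}/(2m)!.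
\]
Let $h_j=(2/\kappa)^{1/(2m)}(2^jM)^{-1/\alpha}$ and $r_{j+1}=r_j+h_j$ for $j\ge0$, and define $C_*$ by $C_*M^{-1/\alpha}=\sum_jh_j$. Then $r_j\le2r_0$ for all $j$. Suppose $R>r_0+\sum_jh_j$. If $U_0(r_j)\ge2^jM$, then $U_0(r_{j+1})\ge\kappa h_j^{2m}(2^jM)^p=2^{j+1}M$, because $2m/\alpha=p-1$. So $U_0$ is unbounded on a compact subinterval of $[0,R)$, which is absurd.
\end{proof}

\begin{proposition}\label{prop:structure}
\begin{enumerate}
\item[(i)] If $R(\mathbf a)<\infty$, then for all $k<m$ we have $U_k\to\infty$ as $r\to R(\mathbf a)$ and $U_k'>0$ near $R(\mathbf a)$.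
\item[(ii)] The set $\{R<\infty\}$ is open and $R$ is continuous on it.
\item[(iii)] $\mathcal H=\{R=1\}$, and $\pi|_{\mathcal H}$ is a homeomorphism onto $S^{m-1}\setminus G$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) Write $R=R(\mathbf a)$. The function $r^{N-1}U_{m-1}'=\int_0^r\tau^{N-1}|U_0|^p\,d\tau$ is nonnegative and nondecreasing, so $U_{m-1}$ is nondecreasing. If $U_{m-1}$ were bounded, \eqref{eq:system} would bound $U_{m-2},\dots,U_0$ in turn, against Lemma~\ref{lem:ivp}. So $U_{m-1}\to\infty$, and then $r^{N-1}U_{m-1}'\not\equiv0$ is positive near $R$. Now suppose $U_{k+1}\to\infty$ with $k<m-1$. Near $R$ the function $r^{N-1}U_k'$ is strictly increasing, so it is bounded below and has eventually one sign. Hence $U_k$ is bounded below and has a limit in $(-\infty,\infty]$. If the limit were finite, $U_k,U_{k-1},\dots,U_0$ would be bounded, then $U_m$, then $U_{m-1}=a_{m-1}+KU_m$, a contradiction. So $U_k\to\infty$, and the eventual sign of $U_k'$ is positive.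

(ii) Let $R(\mathbf a)<\infty$ and $0<\delta<R(\mathbf a)/2$. Choose $M$ with $C_*M^{-1/\alpha}\le\delta$, and by (i) choose $r_0\in(\delta,R(\mathbf a))$ with all $U_k(r_0),U_k'(r_0)>0$ and $U_0(r_0)>M$. By Lemma~\ref{lem:ivp} these strict inequalities and $R>r_0$ hold for nearby data, for which Lemma~\ref{lem:blowup} gives $R\le r_0+\delta<R(\mathbf a)+\delta$. Together with lower semicontinuity this proves (ii).

(iii) A large solution on $B$ cannot be continued to $r=1$, so $R=1$ on $\mathcal H$; the converse is (i) with $k=0$. If $\mathbf a=D_\lambda\xi$ with $\xi\in S^{m-1}$, then $R(\mathbf a)=1$ if and only if $\lambda=R(\xi)$. So $\pi|_{\mathcal H}$ is a bijection onto $S^{m-1}\setminus G$, with inverse $\xi\mapsto D_{R(\xi)}\xi$, which is continuous by (ii).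
\end{proof}

\subsection{Signs of global solutions}

We use the following observation. If $(r^{N-1}f')'=r^{N-1}g$ and $g\ge c>0$ for large $r$, then $r^{N-1}f'\ge\frac cNr^N-C$, so
\begin{equation}\label{eq:growth}
f'>0\ \text{ for large }r\qquad\text{and}\qquad f(r)\to\infty\ \text{ as }r\to\infty .
\end{equation}

\begin{lemma}\label{lem:signs}
If $\mathbf a\ne0$ and $R(\mathbf a)=\infty$, then $(-1)^{m+k}U_k>0$ on $[0,\infty)$ for all $k<m$. In particular $G\subset\mathcal O$.
\end{lemma}

\begin{proof}
We descend in $k$. The function $U_{m-1}$ is nondecreasing. If it is positive somewhere, it is bounded below by a positive constant for large $r$, and \eqref{eq:growth} applied to $U_{m-2},\dots,U_0$ shows that for all large $r_0$ the hypotheses of Lemma~\ref{lem:blowup} hold with $M=1$. Then $R<\infty$, a contradiction. So $U_{m-1}\le0$. If $U_{m-1}(r_1)=0$, then $U_{m-1}=0$ on $[r_1,\infty)$, so $\int_0^r\tau^{N-1}|U_0|^p\,d\tau=r^{N-1}U'_{m-1}(r)=0$ for $r>r_1$; then $U_0\equiv0$ and $\mathbf a=0$. Hence $U_{m-1}<0$.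

Let $k<m-1$, assume the claim for the indices $k+1,\dots,m-1$, and let $w=(-1)^{m+k}U_k$. Then $\Delta w=-(-1)^{m+k+1}U_{k+1}<0$, so $w'<0$ for $r>0$. If $w(r_1)\le0$ for some $r_1$, then $w\le-c<0$ for large $r$. If $k=0$ this says $|U_0|\ge c$; if $k>0$, then \eqref{eq:growth}, applied to $\pm U_{k-1},\dots,\pm U_0$ with the sign of $U_k$ at infinity, gives $|U_0|\to\infty$. In both cases $U_m$ is bounded below by a positive constant for large $r$, and \eqref{eq:growth} gives $U_{m-1}\to\infty$, contradicting $U_{m-1}<0$.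
\end{proof}

Thus a nontrivial global radial solution $u$ has the form $u=(-1)^mv$, where $v$ is a positive smooth solution of $(-\Delta)^mv=v^p$ on $\mathbb R^N$ with $(-\Delta)^kv>0$ for all $k<m$.

\section{The limit $N\to\infty$ and the characteristic roots}\label{sec:limit}

\subsection{The limit equation}\label{sub:limit}

Put $s=|x|^2/(2N)$ and $\varepsilon=2/N$. If $W(r)=w(r^2/2N)$, then $W'/r=w'/N$ and $W''=(w'+2sw'')/N$, so
\[
-\Delta\bigl[w(|x|^2/2N)\bigr]=(L_\varepsilon w)(|x|^2/2N),\qquad L_\varepsilon w=-(w'+\varepsilon sw'').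
\]
We look for positive solutions of $L_\varepsilon^mv=v^p$ on $[0,\infty)$, and the center values are, up to the signs $(-1)^{m+j}$, the numbers $(L_\varepsilon^jv)(0)$. Setting $\varepsilon=0$ formally, we arrive at
\begin{equation}\label{eq:limit}
(-\partial_s)^mv=v^p\qquad\text{on }[0,\infty).
\end{equation}
The order has dropped from $2m$ to $m$, the point $s=0$ is no longer singular, and the center values have become the ordinary initial values $(-\partial_s)^jv(0)$, $j<m$. Write $e_\beta(s)=(1+s)^{-\beta}$. Since $(-\partial_s)^me_x=P(x)e_{x+m}$ and $\gamma p=\gamma+m$, equation \eqref{eq:limit} has the explicit solution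
\[
V_0=C_0e_\gamma,\qquad C_0^{\,p-1}=P(\gamma).
\]
The linearization of \eqref{eq:limit} at $V_0$ is the Euler equation $(-\partial_s)^m\zeta=pP(\gamma)e_m\zeta$, and $\zeta=e_x$ solves it exactly when $x$ is a root of \eqref{eq:char}. The roots with $\operatorname{Re}x>\gamma$ give perturbations that decay faster than $V_0$. A small perturbation of this kind stays small relative to $V_0$ for all $s$, so we expect a $\nu$-parameter family of positive global solutions near $V_0$. One parameter comes from scaling: $\lambda^\gamma V_0(\lambda s)=C_0(\lambda^{-1}+s)^{-\gamma}$, whose derivative at $\lambda=1$ is a multiple of $e_{\gamma+1}$. This is the root $x=\gamma+1$, and modulo scaling $\nu-1$ parameters remain.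

\begin{example}\label{ex:m2}
Let $m=2$. Then \eqref{eq:char} reads $x(x+1)=(\gamma+1)(\gamma+2)$, with roots $\gamma+1$ and $-\gamma-2$, so $\nu=1$. The count is exact for \eqref{eq:limit}. Let $v>0$ solve $v''=v^p$ on $[0,\infty)$ with $v\to0$. The energy $\frac12v'^2-\frac1{p+1}v^{p+1}$ is constant, so $|v'|$ has a limit, which is $0$ because $v$ converges; thus the energy vanishes. As $v$ is convex and tends to $0$, we have $v'<0$, hence $v'=-cv^{(p+1)/2}$ with $c>0$, and $v^{-(p-1)/2}$ is an increasing affine function. So $v=C_0(\sigma+s)^{-\gamma}$ with $\sigma>0$: a single scaling orbit.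
\end{example}

To find more roots, put $x=\gamma+z$ and divide \eqref{eq:char} by $P(\gamma)$:
\begin{equation}\label{eq:charz}
\prod_{j=0}^{m-1}\Bigl(1+\frac z{\gamma+j}\Bigr)=p .
\end{equation}
The number $\nu$ counts the roots with $\operatorname{Re}z>0$.

\begin{remark}\label{rem:odd}
The number $\nu$ is odd, and $\nu=1$ for $m\le4$. Indeed, the left side of \eqref{eq:charz} has positive derivative on $(0,\infty)$, so $z=1$ is the only positive root and it is simple; the other roots come in conjugate pairs. If $\operatorname{Re}z>0$ and $\operatorname{Im}z>0$, each factor has argument in $(0,\frac\pi2)$, and the arguments must add up to a positive multiple of $2\pi$; this needs $m\frac\pi2>2\pi$. So the disc in Theorem~\ref{thm:discs} is either a point or has dimension at least $2$.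
\end{remark}

\subsection{Proof of Theorem~\ref{thm:roots}}

The remark shows where to look: on the curve in the quadrant $\operatorname{Re}z\ge0$, $\operatorname{Im}z>0$ along which the arguments add up to exactly $2\pi$. On this curve the product in \eqref{eq:charz} is positive and tends to infinity, so it takes the value $p$ if it starts below $p$ on the imaginary axis.

\begin{lemma}\label{lem:winding}
Suppose that for some $\bar\omega>0$
\[
\sum_{j=0}^{m-1}\arctan\frac{\bar\omega}{\gamma+j}\ge2\pi\qquad\text{and}\qquad\prod_{j=0}^{m-1}\Bigl|1+\frac{i\bar\omega}{\gamma+j}\Bigr|<p .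
\]
Then \eqref{eq:charz} has a root with $\operatorname{Re}z>0$ and $\operatorname{Im}z>0$, and $\nu\ge3$.
\end{lemma}

\begin{proof}
The first hypothesis forces $m>4$. For $y\ge0$ the function $\omega\mapsto\sum_j\arctan\frac\omega{\gamma+j+y}$ has positive derivative and increases from $0$ to $m\frac\pi2>2\pi$. Let $\omega(y)$ be the point where it equals $2\pi$. By the implicit function theorem $\omega(y)$ is continuous, and $0<\omega(0)\le\bar\omega$. Let $f(y)=\prod_j\bigl|1+\frac{y+i\omega(y)}{\gamma+j}\bigr|$. The second hypothesis gives $f(0)<p$, and $f(y)\ge\prod_j(1+\frac y{\gamma+j})\to\infty$, so $f(y)=p$ for some $y>0$. At $z=y+i\omega(y)$ the $j$th factor in \eqref{eq:charz} has argument $\arctan\frac{\omega(y)}{\gamma+j+y}$, so the product is $pe^{2\pi i}=p$. The roots $z$, $\bar z$ and $1$ give $\nu\ge3$.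
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:roots}(i)]
Let $m\ge12$ and $\bar\omega=2$. As $p\to\infty$ we have $\gamma\to0$, and $\sum_{j=0}^{m-1}\arctan\frac2{\gamma+j}\to\frac\pi2+\sum_{j=1}^{m-1}\arctan\frac2j$. The second hypothesis of Lemma~\ref{lem:winding}, squared and multiplied by $\gamma^2$, reads $(\gamma^2+4)\prod_{j=1}^{m-1}\bigl(1+\frac4{(\gamma+j)^2}\bigr)<(\gamma+m)^2$. So both hypotheses hold for all large $p$ once we prove the strict inequalities
\begin{equation}\label{eq:twelve}
\sum_{j=1}^{11}\arctan\frac2j>\frac{3\pi}2,\qquad\Lambda_m:=4\prod_{j=1}^{m-1}\Bigl(1+\frac4{j^2}\Bigr)<m^2 .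
\end{equation}

For the first, add angles by multiplying Gaussian integers. The terms $j=1,4$ give $\arctan2+\arctan\frac12=\frac\pi2$; the term $j=2$ gives $\frac\pi4$; the terms $j=3,10$ give $\frac\pi4$, since $(3+2i)(5+i)=13+13i$. These five terms add up to $\pi$. For the pairs $j=5,6$, $j=7,8$ and $j=9,11$,
\[
(5+2i)(3+i)=13+11i,\qquad(7+2i)(4+i)=26+15i,\qquad(9+2i)(11+2i)=5(19+8i).
\]
Each single angle is below $\frac\pi4$, so each pair sums to an angle in $(0,\frac\pi2)$ with tangent $\frac{11}{13}$, $\frac{15}{26}$, $\frac8{19}$, all less than $1$. The six angles therefore sum to an angle in $(0,\frac{3\pi}4)$. Since $(13+11i)(26+15i)=173+481i$ and $(173+481i)(19+8i)=-561+10523i$ has negative real part, this angle exceeds $\frac\pi2$.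

For the second inequality,
\[
\Lambda_{12}=\Bigl(40\cdot\frac{13}9\cdot\frac54\Bigr)\cdot\frac{29}{25}\cdot\frac{10}9\cdot\frac{53}{49}\cdot\frac{17}{16}\cdot\frac{85}{81}\cdot\frac{26}{25}\cdot\frac{125}{121}.
\]
The bracket is below $73$, and multiplying by the remaining factors one at a time and rounding up gives the bounds $85,95,103,110,116,121,125$. So $\Lambda_{12}<144$. Finally $\Lambda_{m+1}/\Lambda_m=1+\frac4{m^2}<1+\frac2m<\frac{(m+1)^2}{m^2}$ for $m>2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:roots}(ii)]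
Fix $p$, so that $\gamma=\tau m$ with $\tau=\frac1{p-1}$. Let $|z|\le\rho$ and $m\ge2\rho/\tau$. Since $|\log(1+w)-w|\le|w|^2$ for $|w|\le\frac12$,
\[
\Bigl|\sum_{j<m}\log\Bigl(1+\frac z{\tau m+j}\Bigr)-z\sum_{j<m}\frac1{\tau m+j}\Bigr|\le\frac{\rho^2}{\tau^2m},
\]
and the Riemann sums $\sum_{j<m}\frac1{\tau m+j}$ tend to $\int_0^1\frac{dy}{\tau+y}=\log\frac{1+\tau}\tau=\log p$. So $\prod_j(1+\frac z{\gamma+j})-p\to p^z-p$ locally uniformly in $\mathbb C$ as $m\to\infty$. The limit vanishes at $z_l=1+\frac{2\pi il}{\log p}$, $l\in\mathbb Z$. Hurwitz's theorem says that if holomorphic functions $f_m$ converge locally uniformly to $f\not\equiv0$ and $f(z_*)=0$, then every neighborhood of $z_*$ contains a zero of $f_m$ for large $m$. Applied to disjoint discs of radius less than $\frac12$ about the $z_l$ with $|l|\le K$, it gives $2K+1$ roots of \eqref{eq:charz} with $\operatorname{Re}z>\frac12$ for all large $m$.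
\end{proof}

\section{Global solutions in high dimension}\label{sec:construction}

Fix $m\ge2$ and $p>1$, and let $\varepsilon=2/N\le\frac1{2(\gamma+m+2)}$. Constants $C$, and those implied by $O(\varepsilon)$, do not depend on $\varepsilon$. As a differential equation, $L_\varepsilon^mv=v^p$ is a singular perturbation of \eqref{eq:limit}: the highest derivatives disappear at $\varepsilon=0$. Its integral form is a regular perturbation, because the inverse of $L_\varepsilon$ converges in operator norm on weighted spaces.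

\subsection{The inverse of $L_\varepsilon$}

For $\beta>0$ let $X_\beta$ be the Banach space of real continuous functions $f$ on $[0,\infty)$ with $\|f\|_\beta=\sup_s(1+s)^\beta|f(s)|<\infty$. Define
\[
M_\varepsilon f(s)=\int_0^1f(s\theta^\varepsilon)\,d\theta,\qquad T_\varepsilon f(s)=\int_s^\infty M_\varepsilon f(\sigma)\,d\sigma,\qquad T_0f(s)=\int_s^\infty f(\sigma)\,d\sigma .
\]
If $F(r)=f(r^2/2N)$, the substitution $\tau=r\theta^{1/N}$ gives
\begin{equation}\label{eq:mean}
r^{1-N}\int_0^r\tau^{N-1}F(\tau)\,d\tau=\frac rN\int_0^1F(r\theta^{1/N})\,d\theta=\frac rN\,M_\varepsilon f(r^2/2N).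
\end{equation}
So $M_\varepsilon f$ is the mean of $F(|x|)$ over the ball of radius $r$. In high dimension the volume of a ball concentrates near its boundary, which is why $M_\varepsilon f$ is close to $f$. We use two elementary facts: $1+s\theta^\varepsilon\ge\theta^\varepsilon(1+s)$ for $0<\theta\le1$, and, for $0\le\beta\le\gamma+m+2$,
\begin{equation}\label{eq:theta}
\int_0^1\theta^{-\varepsilon\beta}\,d\theta\le2,\qquad\int_0^1(1-\theta^\varepsilon)\theta^{-\varepsilon\beta}\,d\theta=\frac\varepsilon{(1-\varepsilon\beta)(1-\varepsilon\beta+\varepsilon)}\le4\varepsilon .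
\end{equation}

\begin{lemma}\label{lem:T}
Let $0<\beta\le\gamma+m$.
\begin{enumerate}
\item[(i)] $T_\varepsilon$ and $T_0$ map $X_{\beta+1}$ to $X_\beta$ with norm at most $2/\beta$, and $T_\varepsilon f>0$ if $f>0$.
\item[(ii)] If $f\in X_{\beta+1}$, $F(r)=f(r^2/2N)$ and $W(r)=T_\varepsilon f(r^2/2N)$, then $W=W(0)-KF$.
\item[(iii)] $\|T_\varepsilon-T_0\|_{X_{\beta+1}\to X_\beta}\le4(1+\frac1\beta)\varepsilon$, and
\begin{equation}\label{eq:Tj}
\|T_\varepsilon^j-T_0^j\|_{X_{\beta+j}\to X_\beta}=O(\varepsilon)\qquad\text{if }j\ge1,\ \beta+j\le\gamma+m+1 .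
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
(i) We have $|f(s\theta^\varepsilon)|\le\|f\|_{\beta+1}\theta^{-\varepsilon(\beta+1)}e_{\beta+1}(s)$, so $M_\varepsilon f$ is continuous and $|M_\varepsilon f|\le2\|f\|_{\beta+1}e_{\beta+1}$ by \eqref{eq:theta}. Now use $T_0e_{\beta+1}=e_\beta/\beta$.

(ii) By the chain rule $W'(r)=-\frac rNM_\varepsilon f(r^2/2N)$, which is $-(KF)'(r)$ by \eqref{eq:mean}.

(iii) Let $\|f\|_{\beta+1}\le1$ and $g=T_0f$, so $|g|\le e_\beta/\beta$ and $|g'|\le e_{\beta+1}$. By Fubini's theorem,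
\begin{equation}\label{eq:fubini}
T_\varepsilon f(s)=\int_0^1\int_s^\infty f(\sigma\theta^\varepsilon)\,d\sigma\,d\theta=\int_0^1\theta^{-\varepsilon}g(s\theta^\varepsilon)\,d\theta .
\end{equation}
Split $\theta^{-\varepsilon}g(s\theta^\varepsilon)-g(s)=(\theta^{-\varepsilon}-1)g(s\theta^\varepsilon)+\bigl(g(s\theta^\varepsilon)-g(s)\bigr)$ and estimate
\begin{align*}
(\theta^{-\varepsilon}-1)|g(s\theta^\varepsilon)|&\le\tfrac1\beta(\theta^{-\varepsilon}-1)\theta^{-\varepsilon\beta}e_\beta(s)=\tfrac1\beta(1-\theta^\varepsilon)\theta^{-\varepsilon(\beta+1)}e_\beta(s),\\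
|g(s\theta^\varepsilon)-g(s)|&\le s(1-\theta^\varepsilon)(1+s\theta^\varepsilon)^{-\beta-1}\le(1-\theta^\varepsilon)\theta^{-\varepsilon(\beta+1)}e_\beta(s).
\end{align*}
Integrating in $\theta$ with \eqref{eq:theta} gives the first bound. For \eqref{eq:Tj} write $T_\varepsilon^j-T_0^j=\sum_{l=0}^{j-1}T_\varepsilon^l(T_\varepsilon-T_0)T_0^{j-1-l}$; each factor acts from some $X_{\beta'+1}$ to $X_{\beta'}$ with $\beta\le\beta'\le\beta+j-1\le\gamma+m$.
\end{proof}

Part (ii) links the integral equation to \eqref{eq:system}. Suppose $v\in X_\gamma$ is positive and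
\begin{equation}\label{eq:integral}
v=T_\varepsilon^mv^p ;
\end{equation}
note that $v^p\in X_{\gamma+m}$. Put $v_j=T_\varepsilon^{m-j}v^p>0$ for $0\le j\le m$, and $U_j(r)=(-1)^{m+j}v_j(r^2/2N)$. Then $v_j=T_\varepsilon v_{j+1}$ gives $U_j=U_j(0)+KU_{j+1}$ for $j<m$, and $U_m=|U_0|^p$. So the vector $\mathbf a$ with $a_j=(-1)^{m+j}v_j(0)$ lies in $\mathcal O$ and has $R(\mathbf a)=\infty$.

\subsection{The approximate solution}

We shall solve \eqref{eq:integral} with $v=V+w$, where $V$ is a multiple of $e_\gamma$ and $w$ decays faster than $e_\gamma$. This requires that the error $V-T_\varepsilon^mV^p$ itself decay faster than $e_\gamma$, so the constant in $V$ must be exact for the given $\varepsilon$. The right constant is suggested by $L_\varepsilon s^{-\beta}=\beta(1-\varepsilon(\beta+1))s^{-\beta-1}$. Put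
\[
\kappa_\varepsilon=\prod_{j=0}^{m-1}(\gamma+j)\bigl(1-\varepsilon(\gamma+j+1)\bigr),\qquad C_\varepsilon=\kappa_\varepsilon^{1/(p-1)},\qquad V_\varepsilon=C_\varepsilon e_\gamma .
\]
Then $\kappa_0=P(\gamma)$, $2^{-m}\kappa_0\le\kappa_\varepsilon\le\kappa_0$ and $\kappa_\varepsilon=\kappa_0+O(\varepsilon)$.

\begin{lemma}\label{lem:approx}
$V_\varepsilon-T_\varepsilon^mV_\varepsilon^p\in X_{\gamma+1}$, with norm $O(\varepsilon)$.
\end{lemma}

\begin{proof}
Let $0<\beta\le\gamma+m-1$ and $\mu_\beta=\beta(1-\varepsilon(\beta+1))$. By \eqref{eq:fubini},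
\[
T_\varepsilon e_{\beta+1}(s)=\frac1\beta\int_0^1\theta^{-\varepsilon}(1+s\theta^\varepsilon)^{-\beta}d\theta,\qquad\text{while}\qquad\frac{e_\beta(s)}{\mu_\beta}=\frac1\beta\int_0^1\theta^{-\varepsilon}(\theta^\varepsilon+s\theta^\varepsilon)^{-\beta}d\theta .
\]
By the mean value theorem the integrands differ by at most $\beta(1-\theta^\varepsilon)\theta^{-\varepsilon(\beta+2)}e_{\beta+1}(s)$. So \eqref{eq:theta} gives
\[
T_\varepsilon e_{\beta+1}=\mu_\beta^{-1}e_\beta+\rho_\beta,\qquad\|\rho_\beta\|_{\beta+1}\le4\varepsilon .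
\]
Apply this with $\beta=\gamma+m-1,\dots,\gamma$ in turn. We find that $T_\varepsilon^me_{\gamma+m}$ equals $\kappa_\varepsilon^{-1}e_\gamma$, since $\kappa_\varepsilon=\prod_j\mu_{\gamma+j}$, plus a combination with bounded coefficients of the functions $T_\varepsilon^j\rho_{\gamma+j}$, $0\le j<m$. As $\rho_{\gamma+j}\in X_{\gamma+1+j}$, each of these lies in $X_{\gamma+1}$ with norm $O(\varepsilon)$ by Lemma~\ref{lem:T}(i). Finally $V_\varepsilon^p=C_\varepsilon\kappa_\varepsilon e_{\gamma+m}$.
\end{proof}

The same computation shows what fails with $V_0$ in place of $V_\varepsilon$: the error is $C_0(1-\kappa_0/\kappa_\varepsilon)e_\gamma$ modulo $X_{\gamma+1}$, which is small but decays no faster than $e_\gamma$.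

\subsection{The nonlinear map}

Choose $b\in(\gamma,\gamma+1)$ such that \eqref{eq:char} has no root with $\gamma<\operatorname{Re}x\le b$. Then no root has real part $b$, and exactly $\nu$ roots have real part greater than $b$. We look for $w$ in $X_b$. The condition $b>\gamma$ keeps $V_\varepsilon+w$ positive and controls the quadratic terms; $b<\gamma+1$ puts the error of Lemma~\ref{lem:approx} in $X_b$; the position of $b$ relative to the roots is used in Lemma~\ref{lem:A}.

Let $\delta_0=\frac12(2^{-m}\kappa_0)^{1/(p-1)}\le\frac12C_\varepsilon$ and $\mathcal B=\{w\in X_b:\|w\|_b<\delta_0\}$. For $w\in\mathcal B$ write $V_\varepsilon+w=e_\gamma\eta_w$ with $\eta_w=C_\varepsilon+(1+s)^\gamma w$. Since $b>\gamma$, the function $\eta_w$ takes values in the fixed interval $I_0=[\delta_0,C_0+\delta_0]\subset(0,\infty)$. Define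
\[
g_\varepsilon(w)=(V_\varepsilon+w)^p-V_\varepsilon^p,\qquad\Psi_\varepsilon(w)=w-T_\varepsilon^mg_\varepsilon(w)+\bigl(V_\varepsilon-T_\varepsilon^mV_\varepsilon^p\bigr).
\]
Then $\Psi_\varepsilon(w)=0$ if and only if $v=V_\varepsilon+w$ solves \eqref{eq:integral}. Let $A$ be the bounded operator on $X_b$ given by
\[
Aw=w-p\kappa_0T_0^m[e_mw].
\]

\begin{lemma}\label{lem:Psi}
The maps $g_\varepsilon:\mathcal B\to X_{b+m}$ and $\Psi_\varepsilon:\mathcal B\to X_b$ are $C^1$, and for $w\in\mathcal B$
\begin{gather}
\|g_\varepsilon'(w)-p\kappa_0e_m\|_{X_b\to X_{b+m}}\le C(\|w\|_b+\varepsilon),\label{eq:gprime}\\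
\|\Psi_\varepsilon(0)\|_b\le C\varepsilon,\qquad\|\Psi_\varepsilon'(w)-A\|_{X_b\to X_b}\le C(\|w\|_b+\varepsilon),\label{eq:Psi}
\end{gather}
where $p\kappa_0e_m$ denotes the multiplication operator.
\end{lemma}

\begin{proof}
Multiplication by $\varphi e_m$ has norm $\sup|\varphi|$ from $X_b$ to $X_{b+m}$. Since $\gamma(p-1)=m$, we have $p(V_\varepsilon+w)^{p-1}=p\eta_w^{p-1}e_m$, so this multiplier is bounded. Let $w,w+h\in\mathcal B$. As $\mathcal B$ is convex and $\gamma(p-2)=m-\gamma$, Taylor's formula gives
\[
\bigl|(V_\varepsilon+w+h)^p-(V_\varepsilon+w)^p-p(V_\varepsilon+w)^{p-1}h\bigr|\le Ce_{m-\gamma}h^2\le C\|h\|_b^2e_{m-\gamma+2b}\le C\|h\|_b^2e_{m+b},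
\]
where the last step uses $b\ge\gamma$. With $w=0$ this shows $g_\varepsilon(h)\in X_{b+m}$, and in general it shows that $g_\varepsilon$ is differentiable with $g_\varepsilon'(w)h=p\eta_w^{p-1}e_mh$. As $\eta\mapsto\eta^{p-1}$ is Lipschitz on $I_0$,
\[
|\eta_w^{p-1}-\eta_{\tilde w}^{p-1}|\le C(1+s)^{\gamma}|w-\tilde w|\le C\|w-\tilde w\|_b ,
\]
so $g_\varepsilon'$ is Lipschitz. Taking $\tilde w=0$, where $\eta_0^{p-1}=\kappa_\varepsilon=\kappa_0+O(\varepsilon)$, gives \eqref{eq:gprime}. The first bound in \eqref{eq:Psi} is Lemma~\ref{lem:approx}, since $g_\varepsilon(0)=0$ and $\|\cdot\|_b\le\|\cdot\|_{\gamma+1}$. For the second, write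
\[
A-\Psi_\varepsilon'(w)=T_\varepsilon^m\bigl(g_\varepsilon'(w)-p\kappa_0e_m\bigr)+(T_\varepsilon^m-T_0^m)\,p\kappa_0e_m
\]
and use \eqref{eq:gprime} and \eqref{eq:Tj} with $\beta=b$, $j=m$, which is allowed because $b+m<\gamma+m+1$.
\end{proof}

\subsection{The linearized operator}

The operator $A$ is the integral form of the Euler equation of Section~\ref{sub:limit}. In the variable $t=\log(1+s)$ this equation has constant coefficients and factors into first-order equations.

\begin{lemma}\label{lem:A}
The operator $A$ has a bounded right inverse $\mathcal R$ on $X_b$. Its kernel $\mathcal K$ has dimension $\nu$ and consists of the solutions in $X_b\cap C^m$ of $(-\partial_s)^m\zeta=p\kappa_0e_m\zeta$.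
\end{lemma}

\begin{proof}
We have $\partial_t=(1+s)\partial_s$ and $(1+s)^{l+1}\partial_s^{l+1}=(\partial_t-l)(1+s)^l\partial_s^l$. Hence $(1+s)^m\partial_s^m=\partial_t(\partial_t-1)\cdots(\partial_t-m+1)$, that is, $(1+s)^m(-\partial_s)^m=P(-\partial_t)$. If $x_1,\dots,x_m$ are the roots of \eqref{eq:char}, then
\[
P(-\partial_t)-p\kappa_0=(-1)^m\prod_{l=1}^m(\partial_t+x_l).
\]
We use one fact twice: if $z\in X_b\cap C^m$ and $(-\partial_s)^mz=f\in X_{b+m}$, then $z=T_0^mf$. Indeed $z-T_0^mf$ is annihilated by $\partial_s^m$, so it is a polynomial in $s$, and it tends to $0$ at infinity.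

\emph{Right inverse.} Let $X_b^{\mathbb C}$ be the complex version of $X_b$, with norm $\sup_te^{bt}|h(t)|$. For each $l$ define
\[
J_lh(t)=\int_0^te^{-x_l(t-\tau)}h(\tau)\,d\tau\ \text{ if }\operatorname{Re}x_l>b,\qquad J_lh(t)=-\int_t^\infty e^{-x_l(t-\tau)}h(\tau)\,d\tau\ \text{ if }\operatorname{Re}x_l<b .
\]
In both cases $(\partial_t+x_l)J_lh=h$, $J_l$ raises the differentiability class by one, and $J_l$ has norm at most $|\operatorname{Re}x_l-b|^{-1}$ on $X_b^{\mathbb C}$; here we use that no root has real part $b$. For $f\in X_b$ let $z=\operatorname{Re}\bigl[(-1)^mJ_1\cdots J_m(p\kappa_0f)\bigr]$. The function in brackets is $C^m$ and is mapped to $p\kappa_0f$ by $P(-\partial_t)-p\kappa_0$. This operator has real coefficients and $f$ is real, so the same holds for $z\in X_b\cap C^m$, which depends linearly and boundedly on $f$. Put $\mathcal Rf=w=f+z$. Then $P(-\partial_t)z=p\kappa_0w$, that is, $(-\partial_s)^mz=p\kappa_0e_mw\in X_{b+m}$. Hence $z=p\kappa_0T_0^m[e_mw]$ and $Aw=w-z=f$.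

\emph{Kernel.} If $A\zeta=0$, then $\zeta=T_0^m[p\kappa_0e_m\zeta]$ is $C^m$ and solves the differential equation; the converse is the fact above. The complex solutions of $P(-\partial_t)\zeta=p\kappa_0\zeta$ are spanned by the functions $t^ne^{-xt}$, where $x$ is a root and $n$ is less than its multiplicity. Those with $\operatorname{Re}x>b$ lie in $X_b^{\mathbb C}$ and span a space of dimension $\nu$. No nonzero combination $f$ of those with $\operatorname{Re}x<b$ lies in $X_b^{\mathbb C}$. To see this, let $\sigma<b$ be the smallest real part that occurs in $f$ and $n$ the highest power of $t$ that occurs with it. Then $t^{-n}e^{\sigma t}f(t)=\sum_jc_je^{i\omega_jt}+o(1)$ with distinct real $\omega_j$ and $c_j\ne0$. If $f\in X_b^{\mathbb C}$, the left side tends to $0$, whereas the mean of $|\sum_jc_je^{i\omega_jt}|^2$ over $[0,t_1]$ tends to $\sum_j|c_j|^2>0$ as $t_1\to\infty$. So the solutions in $X_b^{\mathbb C}$ form a complex space of dimension $\nu$. It is invariant under conjugation, so it equals $\mathcal K\oplus i\mathcal K$,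 and $\dim_{\mathbb R}\mathcal K=\nu$.
\end{proof}

\subsection{A $\nu$-parameter family of solutions}

Since $A$ is onto with kernel $\mathcal K$, we prescribe the component $\zeta\in\mathcal K$ and solve for the rest in the form $\mathcal Ry$.

\begin{proposition}\label{prop:family}
For all small $\varepsilon>0$ there is a $C^1$ map $\zeta\mapsto w_\varepsilon(\zeta)$ from a neighborhood of $0$ in $\mathcal K$ to $\mathcal B$ with $\Psi_\varepsilon(w_\varepsilon(\zeta))=0$, such that $\|w_\varepsilon(0)\|_b=O(\varepsilon)$ and $\|w_\varepsilon'(0)-\iota\|_{\mathcal K\to X_b}=O(\varepsilon)$, where $\iota$ is the inclusion of $\mathcal K$ in $X_b$.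
\end{proposition}

\begin{proof}
Let $\mathcal F(y,\zeta)=\Psi_\varepsilon(\zeta+\mathcal Ry)$ for small $y\in X_b$, $\zeta\in\mathcal K$. Since $A\mathcal R=I$ and $A|_{\mathcal K}=0$, with $w=\zeta+\mathcal Ry$ we have
\[
I-\partial_y\mathcal F=(A-\Psi'_\varepsilon(w))\mathcal R,\qquad\partial_\zeta\mathcal F=(\Psi_\varepsilon'(w)-A)|_{\mathcal K}.
\]
By \eqref{eq:Psi} there is $C_1$ such that $\|\mathcal F(0,0)\|_b\le C_1\varepsilon$ and both operators have norm at most $C_1(\|y\|_b+\varepsilon)$ at $(y,0)$. Let $\varepsilon$ be so small that $2C_1\varepsilon\|\mathcal R\|<\delta_0$ and $C_1(2C_1+1)\varepsilon\le\frac12$. On the closed ball $\|y\|_b\le2C_1\varepsilon$ the map $y\mapsto y-\mathcal F(y,0)$ has derivative of norm at most $\frac12$, so it is a contraction, and it maps the ball into itself because $C_1\varepsilon+\frac12\cdot2C_1\varepsilon=2C_1\varepsilon$. Its fixed point $y_\varepsilon$ satisfies $\mathcal F(y_\varepsilon,0)=0$. At $(y_\varepsilon,0)$ the operator $\partial_y\mathcal F$ is invertible by the Neumann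 series, with inverse of norm at most $2$. The implicit function theorem in Banach spaces gives a $C^1$ map $\zeta\mapsto y_\varepsilon(\zeta)$ near $0$ with $y_\varepsilon(0)=y_\varepsilon$, $\mathcal F(y_\varepsilon(\zeta),\zeta)=0$ and $y_\varepsilon'(0)=-(\partial_y\mathcal F)^{-1}\partial_\zeta\mathcal F$, whose norm is at most $2C_1(2C_1+1)\varepsilon$. Put $w_\varepsilon(\zeta)=\zeta+\mathcal Ry_\varepsilon(\zeta)$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:discs}}

It remains to see that the family sweeps out a $\nu$-dimensional set of center values. For $\zeta$ near $0$ the function $v=V_\varepsilon+w_\varepsilon(\zeta)$ is a positive solution of \eqref{eq:integral}. As shown after Lemma~\ref{lem:T}, it yields a vector $\mathbf a(\zeta)\in\mathcal O$ with $R(\mathbf a(\zeta))=\infty$, where $a_j(\zeta)=(-1)^{m+j}c_j(\zeta)$ and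
\[
c_0(\zeta)=C_\varepsilon+w_\varepsilon(\zeta)(0),\qquad c_j(\zeta)=\bigl(T_\varepsilon^{m-j}[V_\varepsilon^p+g_\varepsilon(w_\varepsilon(\zeta))]\bigr)(0)\quad(1\le j<m).
\]
The map $c=(c_0,\dots,c_{m-1})$ is $C^1$, and its derivative at $0$ sends $\zeta$ to the vector with entries $(w'_\varepsilon(0)\zeta)(0)$ and $\bigl(T_\varepsilon^{m-j}[g'_\varepsilon(w_\varepsilon(0))w_\varepsilon'(0)\zeta]\bigr)(0)$. By \eqref{eq:Tj}, \eqref{eq:gprime} and Proposition~\ref{prop:family}, $c'(0)$ converges as $\varepsilon\to0$ to the linear map $\mathcal K\to\mathbb R^m$ with entries $\zeta(0)$ and $(T_0^{m-j}[p\kappa_0e_m\zeta])(0)$. Since $\zeta=T_0^m[p\kappa_0e_m\zeta]$ and $-\partial_sT_0=I$, this is the map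
\[
\zeta\mapsto\bigl((-\partial_s)^j\zeta(0)\bigr)_{0\le j<m}.
\]
It is injective, because $\zeta$ solves a linear equation of order $m$ that is regular at $s=0$. Injectivity is an open condition on linear maps between finite-dimensional spaces, so $c'(0)$ and $\mathbf a'(0)$ are injective for small $\varepsilon$.

Scaling preserves $\mathcal O$ and the property $R=\infty$, so $\pi\circ\mathbf a$ takes values in $G\cap\mathcal O$. By Lemma~\ref{lem:pi} the kernel of $(\pi\circ\mathbf a)'(0)$ has dimension at most $1$. Choose a subspace $\mathcal K_0\subset\mathcal K$ of dimension $\nu-1$ that meets this kernel only in $0$. A $C^1$ map with injective derivative at a point is an embedding near that point, so $\pi\circ\mathbf a$ embeds a small ball of $\mathcal K_0$ into $G\cap\mathcal O$. Finally $G\cap\pi(\mathcal H)=\emptyset$ by Proposition~\ref{prop:structure}(iii), and $\frac{N+2m}{N-2m}\to1<p$ as $N\to\infty$, so \eqref{eq:main} is supercritical for large $N$. \qed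

\section{Existence of a global direction}\label{sec:existence}

In view of Lemma~\ref{lem:signs} we pass to $v_k=(-1)^{m+k}U_k$. The system becomes
\begin{equation}\label{eq:vsystem}
-\Delta v_k=v_{k+1}\quad(0\le k<m),\qquad v_m=|v_0|^p .
\end{equation}
Start with all $v_k(0)>0$. As long as all components are positive they decrease, so the solution is either positive and global, or some component reaches zero at a finite radius. Take $m=2$ and $v_0(0)+v_1(0)=1$. If $v_0(0)$ is tiny, $v_0$ vanishes first; if $v_1(0)$ is tiny, $v_1$ vanishes first. Both events are open conditions, so by connectedness some datum in between has neither: the two components vanish at the same radius, or they never vanish. A Pohozaev identity excludes the first alternative, and this is the only place in the proof of existence where the exponent is required to be critical or supercritical. For general $m$, Brouwer's theorem replaces connectedness.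

\begin{lemma}\label{lem:pohozaev}
Let \eqref{eq:main} be critical or supercritical. There is no radial solution of \eqref{eq:vsystem} with $v_k>0$ on $[0,\rho)$ and $v_k(\rho)=0$ for all $k<m$, $0<\rho<\infty$.
\end{lemma}

\begin{proof}
Suppose there is one. All integrals are over the ball $B_\rho$. Put
\[
J=\int v_0^{p+1}>0,\qquad Y_k=\int v_{m-k}\,x\cdot\nabla v_k,\qquad b_k=\rho\,|\partial B_\rho|\,v_k'(\rho)\,v_{m-1-k}'(\rho)\qquad(0\le k<m).
\]
Each $b_k$ is positive, since $\rho^{N-1}v_j'(\rho)=-\int_0^\rho\tau^{N-1}v_{j+1}\,d\tau<0$ for $j<m$. For $j,l<m$ both $v_j$ and $v_l$ vanish on the boundary, so Green's identity gives $\int v_{j+1}v_l=\int v_jv_{l+1}$. Hence $\int v_jv_{m-j}=\int v_0v_m=J$ for $0\le j\le m$.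

For $C^2$ functions $f,g$,
\[
\operatorname{div}\bigl(\nabla f\,(x\cdot\nabla g)+\nabla g\,(x\cdot\nabla f)-x\,(\nabla f\cdot\nabla g)\bigr)=\Delta f\,(x\cdot\nabla g)+\Delta g\,(x\cdot\nabla f)+(2-N)\nabla f\cdot\nabla g ;
\]
the terms $\sum_{j,l}x_l\,\partial_jf\,\partial_{jl}g$ and $\sum_{j,l}x_l\,\partial_jg\,\partial_{jl}f$ from the first two fields cancel against those from the third. Take $f=v_k$, $g=v_{m-1-k}$. The normal component of the field on $\partial B_\rho$ is $\rho f'(\rho)g'(\rho)$, and $\int\nabla f\cdot\nabla g=\int v_{k+1}v_{m-1-k}=J$. So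
\begin{equation}\label{eq:poh1}
Y_k+Y_{m-1-k}=-b_k-(N-2)J\qquad(0\le k\le m-1).
\end{equation}
Also $Y_j+Y_{m-j}=\int x\cdot\nabla(v_jv_{m-j})=-NJ$ for $1\le j\le m-1$. With $j=k+1$ this turns \eqref{eq:poh1} into $Y_k=Y_{k+1}+2J-b_k$ for $0\le k\le m-2$, hence $Y_0=Y_{m-1}+2(m-1)J-\sum_{k\le m-2}b_k$. Adding \eqref{eq:poh1} with $k=m-1$ gives $2Y_0=(2m-N)J-\sum_{k<m}b_k$. On the other hand, $Y_0=\frac1{p+1}\int x\cdot\nabla(v_0^{p+1})=-\frac N{p+1}J$. Therefore
\[
0<\sum_{k<m}b_k=\Bigl(\frac{2N}{p+1}-(N-2m)\Bigr)J ,
\]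
and the right side is at most $0$ when $p+1\ge\frac{2N}{N-2m}$, that is, $p\ge\frac{N+2m}{N-2m}$.
\end{proof}

\begin{proposition}\label{prop:existence}
If \eqref{eq:main} is critical or supercritical, then $G\ne\emptyset$.
\end{proposition}

\begin{proof}
Let $\Sigma=\{y\in[0,\infty)^m:\sum_ky_k=1\}$, with boundary $\partial\Sigma$ consisting of the points with a zero coordinate, and let $\mathbf v(r;y)=(v_0,\dots,v_{m-1})$ solve \eqref{eq:vsystem} with $v_k(0)=y_k$. For $y\in\Sigma\setminus\partial\Sigma$ let $\rho(y)$ be the supremum of the $r$ such that all $v_k>0$ on $[0,r]$. On $[0,\rho(y))$ the components are positive and decreasing, hence bounded. So either $\rho(y)=\infty$ and the solution is global, which gives a point of $G$, or the solution extends beyond $\rho(y)$ and some component vanishes at $\rho(y)$. Suppose the second case occurs for all interior $y$, and put $\rho=0$ on $\partial\Sigma$.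

We claim that $\rho$ is continuous on $\Sigma$. Let $y$ be interior and $0<\delta<\rho(y)$. All components are positive on $[0,\rho(y)-\delta]$, and by Lemma~\ref{lem:ivp} this persists for nearby $y'$, so $\rho(y')>\rho(y)-\delta$. A component $v_k$ with $v_k(\rho(y))=0$ has $v_k'(\rho(y))<0$, because $v_{k+1}>0$ on $[0,\rho(y))$. So $v_k(r_1)<0$ for some $r_1\in(\rho(y),\rho(y)+\delta)$; this persists as well, and $\rho(y')<r_1$. Now let $y\in\partial\Sigma$. Since $y$ has a zero and a nonzero coordinate, there is $k$ with $y_k=0<y_{k+1}$, where $y_m$ means $y_0$. Then $v_{k+1}(0)>0$ (for $k=m-1$ because $v_m(0)=y_0^p$), so $v_k(r_1)<0$ for every small $r_1>0$, and $\rho(y')<r_1$ for $y'$ near $y$. This proves the claim.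

The map $y\mapsto\mathbf v(\rho(y);y)$ is continuous by Lemma~\ref{lem:ivp}, takes values in $[0,\infty)^m$, always has a zero coordinate, and is the identity on $\partial\Sigma$. It does not vanish at interior points by Lemma~\ref{lem:pohozaev}. Dividing by the sum of the coordinates, we get a continuous map $\Sigma\to\partial\Sigma$ that fixes $\partial\Sigma$ pointwise. Brouwer's no-retraction theorem says that a simplex of positive dimension admits no such map.
\end{proof}

\section{Uniqueness up to scaling}\label{sec:uniqueness}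

In this section $N>2m$, and $v=v_0$ denotes a positive global solution as after Lemma~\ref{lem:signs}: $v$ is smooth, $v_k=(-\Delta)^kv>0$ for $k\le m$ with $v_m=v^p$, and $v_k'<0$ for $r>0$, $k<m$. In particular $v_m$ is decreasing too.

\subsection{Decay}

\begin{lemma}\label{lem:decay}
As $r\to\infty$, $v_k=O(r^{-\alpha-2k})$ for $0\le k\le m$ and $rv_k'=O(r^{-\alpha-2k})$ for $0\le k<m$.
\end{lemma}

\begin{proof}
Let $k<m$. Since $v_k(2r)>0$ and $v_{k+1}$ is decreasing,
\begin{equation}\label{eq:step}
v_k(r)\ge\int_r^{2r}\rho^{1-N}\int_0^\rho\tau^{N-1}v_{k+1}(\tau)\,d\tau\,d\rho\ge v_{k+1}(2r)\int_r^{2r}\frac\rho N\,d\rho=\frac{3r^2}{2N}v_{k+1}(2r).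
\end{equation}
Chaining these inequalities gives $v(r)\ge cr^{2m}v(2^mr)^p$. Since $\alpha p-2m=\alpha$, the function $\mu(r)=r^\alpha v(r)$ satisfies $\mu(2^mr)\le C\mu(r)^{1/p}$. If $\Lambda\ge C^{p/(p-1)}$, then $\mu(r)\le\Lambda$ implies $\mu(2^mr)\le C\Lambda^{1/p}\le\Lambda$. Taking also $\Lambda\ge\max_{[1,2^m]}\mu$, we get $\mu\le\Lambda$ on $[1,\infty)$. Now \eqref{eq:step} gives the bounds on $v_1,\dots,v_m$ in turn. Finally $r^{N-1}|v_k'|$ is nondecreasing, so $v_k(r)\ge\int_r^{2r}|v_k'|\ge2^{1-N}r|v_k'(r)|$.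
\end{proof}

\subsection{A multiplier identity}

Let $v,\tilde v$ be two such solutions, and rescale $\tilde v$ so that $v(0)=\tilde v(0)$; we want $v=\tilde v$. The difference $\phi=v-\tilde v$ satisfies $\phi(0)=0$ and
\[
(-\Delta)^m\phi=h\phi,\qquad h=p\int_0^1\bigl(\theta v+(1-\theta)\tilde v\bigr)^{p-1}d\theta .
\]
Since $v,\tilde v$ are positive, smooth and decreasing, $h$ is smooth, $h>0$ and $h'\le0$. Let $t=\log r$, so $\partial_t=r\partial_r$ and $r^2\Delta=\partial_t(\partial_t+N-2)$. From $\partial_t(r^\sigma f)=r^\sigma(\partial_t+\sigma)f$ we get $r^{2k+2}\Delta^{k+1}=(\partial_t-2k)(\partial_t-2k+N-2)\,r^{2k}\Delta^k$, hence $r^{2m}(-\Delta)^m=Q(\partial_t)$ with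
\[
Q(\lambda)=-\lambda\prod_{k=1}^{m-1}(2k-\lambda)\prod_{k=0}^{m-1}(\lambda-2k+N-2).
\]
For $\chi=r^{-\sigma}\phi$ the equation becomes $Q(\partial_t+\sigma)\chi=H\chi$ with $H=r^{2m}h>0$.

The aim is to play the sign of $H$ against the sign of $Q$. For real $\lambda\in(0,2)$ we have $Q(\lambda)<0$, as $N>2m$. The normalization $\phi(0)=0$ makes $\phi$ vanish to second order, so that weights $\sigma\in(0,2)$ give $\chi\in L^2(dt)$. Without it the argument must break down, since two different rescalings of one solution have a nonzero difference; and indeed $r^{-\sigma}\phi\notin L^2(dt)$ if $\sigma>0$ and $\phi(0)\neq0$. Testing with $\chi$ alone would require $\operatorname{Re}Q(\sigma+i\omega)\le0$ for all real $\omega$. We gain room by testing with $\partial_t\chi+q\chi$: the inequality $h'\le0$ means $\partial_tH\le2mH$, which keeps the right side nonnegative for $q\ge m$, while the symbol acquires the factor $q-i\omega$. The choice $\sigma=1$ makes $\lambda(2-\lambda)=1+\omega^2$ real on the line $\lambda=1+i\omega$, and the choice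 $q=N-1$ makes $(q-i\omega)(\lambda+N-2)=(N-1)^2+\omega^2$ real. With $n=N-2m\ge1$, the remaining factors are $2k-\lambda=2k-1-i\omega$ for $2\le k\le m-1$ and $N-1-2k+i\omega=n+2(m-k)-1+i\omega$ for $1\le k\le m-1$. Thus
\begin{equation}\label{eq:symbol}
-(q-i\omega)Q(1+i\omega)=(1+\omega^2)\bigl((N-1)^2+\omega^2\bigr)\Pi(\omega),
\end{equation}
\[
\Pi(\omega)=\prod_{j=1}^{m-2}(2j+1-i\omega)\prod_{j=1}^{m-1}(n+2j-1+i\omega).
\]
For $m=2$ this is $\Pi(\omega)=n+1+i\omega$, whose real part is positive for every $N$.

\begin{proposition}\label{prop:unique}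
Let $N>2m$ and suppose that
\begin{equation}\label{eq:RePi}
\operatorname{Re}\Pi(\omega)>0\qquad\text{for all }\omega\in\mathbb R .
\end{equation}
Then $G$ has at most one point.
\end{proposition}

\begin{proof}
Two points of $G$ give, by Lemma~\ref{lem:signs}, solutions $v,\tilde v$ as above, and it suffices to show $\phi\equiv0$, for then the two points lie on one scaling orbit. Let $\chi=r^{-1}\phi$, so that
\begin{equation}\label{eq:chi}
Q(\partial_t+1)\chi=H\chi\qquad\text{on }\mathbb R .
\end{equation}

\emph{Integrability.} The restriction of $\phi$ to a line through $0$ is a smooth even function that vanishes at $0$, so $\phi=r^2\psi(r)$ with $\psi$ smooth up to $r=0$. Each $\partial_t^j\chi$ is then $r$ times a function smooth up to $r=0$, so $\partial_t^j\chi=O(e^t)$ as $t\to-\infty$. For $t\to\infty$ put $A_k=r^{2k}v_k$ and $B_k=r^{2k}\partial_tv_k$. From $\partial_t^2v_k=-r^2v_{k+1}-(N-2)\partial_tv_k$ we get, for $k<m$,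
\[
\partial_tA_k=2kA_k+B_k,\qquad\partial_tB_k=(2k+2-N)B_k-A_{k+1}.
\]
Starting from $v=A_0$, the function $A_k$ first appears after $2k$ derivatives and $B_k$ after $2k+1$. So for $j\le2m$, $\partial_t^jv$ is a combination with constant coefficients of $A_0,\dots,A_m,B_0,\dots,B_{m-1}$, all of which are $O(r^{-\alpha})$ by Lemma~\ref{lem:decay}. The same holds for $\tilde v$, so $\partial_t^j\chi=r^{-1}(\partial_t-1)^j\phi=O(e^{-(1+\alpha)t})$. Hence $\chi$ and its derivatives up to order $2m$ lie in $L^2(\mathbb R)$ and $\chi\to0$ as $t\to\pm\infty$. Moreover $H$ is bounded, because $h\le p\max(v,\tilde v)^{p-1}$ is bounded and $O(r^{-2m})$.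

\emph{Right side.} Multiply \eqref{eq:chi} by $\partial_t\chi+q\chi$ with $q=N-1\ge m$. Since $\partial_tH=2mH+r^{2m+1}h'\le2mH$, integration by parts on $[-t_1,t_1]$ gives
\[
\int_{-t_1}^{t_1}H\chi\,\partial_t\chi\,dt=\Bigl[\tfrac12H\chi^2\Bigr]_{-t_1}^{t_1}-\tfrac12\int_{-t_1}^{t_1}(\partial_tH)\chi^2\,dt\ge\Bigl[\tfrac12H\chi^2\Bigr]_{-t_1}^{t_1}-m\int_{-t_1}^{t_1}H\chi^2\,dt .
\]
Letting $t_1\to\infty$, we obtain $\int_{\mathbb R}H\chi(\partial_t\chi+q\chi)\,dt\ge(q-m)\int_{\mathbb R}H\chi^2\,dt\ge0$.

\emph{Left side.} With $\hat f(\omega)=\int f(t)e^{-i\omega t}dt$, Plancherel's theorem states $\int f\bar g\,dt=\frac1{2\pi}\int\hat f\,\overline{\hat g}\,d\omega$, and $\partial_t$ becomes multiplication by $i\omega$. The integral below is real, so by \eqref{eq:symbol}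
\[
\int_{\mathbb R}Q(\partial_t+1)\chi\cdot(\partial_t\chi+q\chi)\,dt=-\frac1{2\pi}\int_{\mathbb R}(1+\omega^2)\bigl((N-1)^2+\omega^2\bigr)\operatorname{Re}\Pi(\omega)\,|\hat\chi(\omega)|^2\,d\omega .
\]
By \eqref{eq:RePi} this is negative unless $\chi\equiv0$. Comparing the two sides, $\chi\equiv0$.
\end{proof}

\subsection{The sign of $\operatorname{Re}\Pi$}

\begin{lemma}\label{lem:RePi}
Condition \eqref{eq:RePi} holds if $m=3$ and $n\ge1$; if $m\ge2$ and $1\le n\le4$; and if $m=4$ and $1\le n\le32$.
\end{lemma}

\begin{proof}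
Since $\Pi(-\omega)=\overline{\Pi(\omega)}$ and $\Pi(0)>0$, let $\omega>0$. Write $\vartheta(y)=\arctan(\omega/y)\in(0,\frac\pi2)$, a decreasing function of $y>0$. An argument of $\Pi(\omega)\ne0$ is
\[
\theta=\sum_{j=1}^{m-1}\vartheta(n+2j-1)-\sum_{j=1}^{m-2}\vartheta(2j+1),
\]
and it suffices to show $|\theta|<\frac\pi2$. Pairing the term $j+1$ of the first sum with the term $j$ of the second, and using $n+2j+1\ge2j+1$, we get $\theta\le\vartheta(n+1)<\frac\pi2$ in all cases. The lower bound is the issue.

If $m=3$, then $\theta=\vartheta(n+1)+\vartheta(n+3)-\vartheta(3)>-\frac\pi2$ for every $n$.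

If $n\le4$ and $m=2$, then $\theta=\vartheta(n+1)>0$. If $n\le4$ and $m\ge3$, then $n+2j-1\le2j+3$, so the first sum is at least $\vartheta(5)+\vartheta(7)+\dots+\vartheta(2m+1)$, while the second is $\vartheta(3)+\vartheta(5)+\dots+\vartheta(2m-3)$. After cancellation $\theta\ge\vartheta(2m-1)+\vartheta(2m+1)-\vartheta(3)>-\frac\pi2$.

If $m=4$, we compute the real part. We have $(3-i\omega)(5-i\omega)=15-\omega^2-8i\omega$ and
\[
(n+1+i\omega)(n+3+i\omega)(n+5+i\omega)=\sigma_3-\sigma_1\omega^2+i(\sigma_2\omega-\omega^3),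
\]
with $\sigma_1=3n+9$, $\sigma_2=3n^2+18n+23$, $\sigma_3=(n+1)(n+3)(n+5)=n^3+9n^2+23n+15$. Hence $\operatorname{Re}\Pi=c_0+c_1\omega^2+c_2\omega^4$ with
\[
c_0=15\sigma_3,\qquad c_1=8\sigma_2-15\sigma_1-\sigma_3=34-n(n-19)(n+4),\qquad c_2=\sigma_1-8=3n+1 .
\]
If $n\le19$, all three coefficients are positive. Let $20\le n\le32$. If $c_1\ge0$ there is nothing to prove. Otherwise $|c_1|\le n^2(n-15-\frac{76}n)\le n^2(17-\frac{76}{32})<15n^2$, because $n-15-\frac{76}n$ increases with $n$, while
\[
4c_0c_2\ge4\cdot15\cdot3n\,(n^3+9n^2)=180\,n^4\bigl(1+\tfrac9n\bigr)\ge180\cdot\tfrac{41}{32}\,n^4>225\,n^4 .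
\]
So $c_1^2<4c_0c_2$, and the quadratic in $\omega^2$ is positive.
\end{proof}

\begin{remark}
For $m=4$ and large $n$ condition \eqref{eq:RePi} fails: $c_1\sim-n^3$ while $4c_0c_2\sim180n^4$, so the quadratic takes negative values at some $\omega^2>0$. Since $\nu=1$ for $m=4$ by Remark~\ref{rem:odd}, Theorem~\ref{thm:discs} gives no counterexample there either.
\end{remark}

\subsection{Proof of Theorem~\ref{thm:positive}}

By Proposition~\ref{prop:existence}, $G\ne\emptyset$; by Lemma~\ref{lem:signs}, $G\subset\mathcal O$; by Proposition~\ref{prop:structure}, $\pi|_{\mathcal H}$ is a homeomorphism onto $S^{m-1}\setminus G$. It remains to see that $G$ has at most one point. In cases (a), (b), (c) we have $n=N-2m\ge1$, with $n\le4$ in (b) and $n\le32$ in (c), and the claim follows from Lemma~\ref{lem:RePi} and Proposition~\ref{prop:unique}.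

In case (d) we use the classification of Wei and Xu \cite{weixu}: for $N>2m$, every positive smooth solution of $(-\Delta)^mv=v^{(N+2m)/(N-2m)}$ on $\mathbb R^N$ has the form
\[
v(x)=c\Bigl(\frac\lambda{1+\lambda^2|x-x_0|^2}\Bigr)^{(N-2m)/2}
\]
with $c=c(m,N)$, $\lambda>0$ and $x_0\in\mathbb R^N$. By Lemma~\ref{lem:signs} every point of $G$ gives such a solution, radial about $0$ and therefore with $x_0=0$, the unique maximum point. For the critical exponent $\alpha=\frac{N-2m}2$, so these solutions are the functions $\lambda^\alpha v_*(\lambda x)$ with $v_*(x)=c(1+|x|^2)^{-\alpha}$, and they form one scaling orbit. \qed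

\begin{thebibliography}{9}

\bibitem{large}
\emph{Large radial solutions of a polyharmonic equation with superlinear growth},
\texttt{http://blogs.mat.ucm.es/\allowbreak jidiaz/\allowbreak wp-content/\allowbreak uploads/\allowbreak sites/\allowbreak 31/\allowbreak 2017/\allowbreak 09/\allowbreak A140.pdf}.

\bibitem{weixu}
Wei and Xu, \emph{Classification of solutions of higher order conformally invariant equations}, Math. Ann. 313 (1999), 207--228.

\end{thebibliography}
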